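# Growth Constants of Proper Minor-Closed Classes of Graphs

## The limit of $(G_n/n!)^{1/n}$ exists

**Theorem 1.** Let $\mathcal G$ be a proper minor-closed class of graphs, let $G_n$ be the number of graphs in $\mathcal G$ with vertex set $\{1,\dots,n\}$, and let
$$\gamma=\limsup_{n\to\infty}\left(\frac{G_n}{n!}\right)^{1/n}.$$
Then $\lim_{n\to\infty}(G_n/n!)^{1/n}$ exists, so it equals $\gamma$. Moreover there is a constant $K$ such that
$$G_n\ \ge\ n!\,\gamma^n e^{-K\sqrt n\log n}\qquad\text{for all } n\ge 2 .$$

Here are the words in it. A *class of graphs* $\mathcal G$ is a set of labelled graphs, each with vertex set $[n]=\{1,\dots,n\}$ for some $n\ge1$, closed under isomorphism. We write $\mathcal G_n$ for the set of graphs in $\mathcal G$ with $n$ vertices, $G_n=|\mathcal G_n|$, and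
$$g_n=\frac{G_n}{n!},\qquad g_0:=1 .$$
When a graph on another vertex set turns up, such as an induced subgraph $G[A]$, we say that it belongs to $\mathcal G$ if its order-preserving relabelling does. All logarithms are natural.

A *minor* of $G$ is a graph obtained from $G$ by deleting vertices, deleting edges and contracting edges. The class is *minor-closed* if every minor of a graph in $\mathcal G$ is in $\mathcal G$, and *proper* if it is not the class of all graphs. It is *hereditary* if it is closed under isomorphism and induced subgraphs. Since deleting vertices produces minors, minor-closed classes are hereditary.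

The following fact explains why $n!$ is the right normalization. We use it without proof for Theorem 1.

**Fact A (smallness).** For every proper minor-closed class there is $c>0$ with $G_n\le c^n n!$ for all $n$.

So $\gamma<\infty$. We say that $\mathcal G$ *has a growth constant* if the lim sup defining $\gamma$ is a limit. Theorem 1 says that every proper minor-closed class has one: the normalized counts cannot oscillate on the exponential scale. It also says that $g_n$ never falls below $\gamma^n$ by more than a factor $e^{O(\sqrt n\log n)}$.

## Three classes computed by hand, and one that oscillates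

**Edgeless graphs.** Here $G_n=1$ and $g_n=1/n!$, so the limit is $0$.

**Linear forests** (every component is a path). Deleting or contracting in a linear forest leaves a linear forest. There are $m!/2$ labelled paths on $m\ge2$ vertices and one on a single vertex. Recall the exponential formula: if there are $T_m$ labelled connected graphs of a given kind on $[m]$, then graphs whose components are all of that kind have exponential generating function $\exp(\sum_m T_mx^m/m!)$. So
$$\sum_{n\ge0}g_nx^n=\exp\Bigl(x+\tfrac12\sum_{m\ge2}x^m\Bigr),$$
which is analytic for $|x|<1$. Hence $\limsup g_n^{1/n}\le1$. Single paths alone give $g_n\ge\frac12$. The growth constant is $1$.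

**Forests.** By Cayley's formula there are $n^{n-2}$ trees on $[n]$, so $g_n\ge n^{n-2}/n!$. Conversely, send a forest on $[n]$ to a tree on $\{0,1,\dots,n\}$ by joining $0$ to the smallest vertex of each component. Deleting $0$ recovers the forest, so $G_n\le(n+1)^{n-1}$. Both bounds have $n$-th root tending to $e$ after division by $n!$. The growth constant is $e$.

**An oscillating class.** Let $\mathcal G$ consist of all paths on an even number of vertices. Then $g_n=\frac12$ for even $n$ and $g_n=0$ for odd $n$, so there is no growth constant. This class is small but not hereditary. The property excluding such behavior has to be found.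

## What a Fekete argument would need

The standard way to show that $g_n^{1/n}$ converges is to compare $g_{a+b}$ with $g_ag_b$ for all $a,b$.

*From below.* To prove $g_{a+b}\gtrsim g_ag_b$ one would put a graph on $a$ vertices beside a graph on $b$ vertices. The result may leave the class. The graphs with no two vertex-disjoint cycles form a minor-closed class: a cycle in $G/e$ lifts to a cycle of $G$ inside its preimage, and disjoint cycles lift to disjoint cycles. The triangle is in this class, but two disjoint triangles are not.

*From above.* To prove $g_{a+b}\lesssim g_ag_b$ one cuts a graph on $a+b$ vertices into pieces of sizes $a$ and $b$. Some loss is unavoidable. For forests $g_1=g_2=1$, while $G_3=8-1=7$ gives $g_3=\frac76>g_1g_2$. We shall cut, with a controlled loss. The tool is the separator.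

**Definition (separation).** A *separation* of a graph $G$ is a pair $(A,B)$ with $A\cup B=V(G)$ and no edge between $A\setminus B$ and $B\setminus A$. Equivalently, every edge lies in $G[A]$ or in $G[B]$. Its *order* is $|A\cap B|$. It is *balanced* if $|A\setminus B|\le\frac23|V(G)|$ and $|B\setminus A|\le\frac23|V(G)|$.

For the path $1,2,\dots,n$ and $1\le a\le n$, the pair $(\{1,\dots,a\},\{a,\dots,n\})$ is a separation of order $1$. For the $r\times r$ grid, $n=r^2$, number the cells in reading order; position $p$ is adjacent only to some of the positions $p\pm1,p\pm r$. Let $A$ be the first $a$ positions, and let $B$ be the other positions together with the last $\min(a,r)$ positions of $A$. An edge leaving $A$ starts in those last positions, so this is a separation of order at most $r=\sqrt n$.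

**Fact B (Alon–Seymour–Thomas, *J. Amer. Math. Soc.* 3 (1990) 801–808).** Every $n$-vertex graph with no $K_h$ minor has a balanced separation of order at most $h^{3/2}n^{1/2}$.

The first approach is to cut along Fact B. It gives, up to an error term, an inequality of the form
$$\varphi(N)\le\max_{N/3\le a\le 2N/3}\bigl(\varphi(a)+\varphi(N-a)\bigr)+\text{error},\qquad \varphi(n)=\log g_n ,$$
and this is the optimistic version, ignoring the overlap. We do not choose the sizes; the graph does. Such an inequality cannot produce a limit. Take $\varphi(n)=n$ for even $n$ and $\varphi(n)=0$ for odd $n$. For $N\equiv0\pmod 4$ use $a=N/2$. For $N\equiv2\pmod4$ with $N\ge6$ use $a=N/2-1\ge N/3$. For odd $N$ the left side is $0$. So the inequality holds with error $2$ (needed only at $N=2$), and $\varphi(n)/n$ oscillates between $0$ and $1$.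

So we need two things: cuts with a side of *prescribed* size, and a way to deal with the overlap $A\cap B$. The next two sections supply them.

## Separations with one side of exact size

In the grid and the path we could prescribe $|A|$ exactly. The next lemma does this for every hereditary class with good balanced separations. The idea is a binary search. Keep an undecided set $U$, cut it, and decide which part to keep undecided by comparing sizes with the target. Since $U$ shrinks geometrically, the separators form a geometric-type sum.

**Lemma 2.** Let $\mathcal G$ be hereditary and let $s\ge0$ be a nondecreasing function such that every $n$-vertex graph in $\mathcal G$ ($n\ge1$) has a balanced separation of order at most $s(n)$. Put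
$$S(n)=\sum_{i\ge0,\ (2/3)^in\ge1}s\bigl(\lfloor(2/3)^in\rfloor\bigr).$$
Then for every $n$-vertex $G\in\mathcal G$ and every integer $0\le a\le n$ there is a separation $(A,B)$ of $G$ with $|A|=a$ and order at most $2S(n)$.

*Proof.* Let $\sigma=\lfloor S(n)\rfloor$.

**Step 1: small targets are trivial.** If $a<\sigma$, let $A$ be any set of $a$ vertices and $B=V(G)$. Then $A\setminus B=\emptyset$, so this is a separation, and its order is $a<\sigma\le 2S(n)$.

From now on $a\ge\sigma$. Put $\ell=a-\sigma\in[0,n]$. We aim below $a$, at $\ell$, to leave room for the separators.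

**Step 2: set up the search.** We maintain a partition $V(G)=L\cup Z\cup U\cup R$ (left, separator, undecided, right) with no edges between any two of $L,U,R$, and with
$$|L|\ \le\ \ell\ \le\ |L|+|Z|+|U| .\tag{1}$$
We start with $U=V(G)$ and the other sets empty; (1) reads $0\le\ell\le n$.

**Step 3: one round preserves everything.** While $U\ne\emptyset$, the graph $G[U]$ is in $\mathcal G$, so it has a balanced separation $(X,Y)$ of order at most $s(|U|)$. Put $X_0=X\setminus Y$, $Y_0=Y\setminus X$, $W=X\cap Y$.

* If $|L|+|X_0|\le\ell$: move $X_0$ to $L$, move $W$ to $Z$, and let $Y_0$ be the new $U$. The new $|L|$ is at most $\ell$, and $|L|+|Z|+|U|$ is unchanged, so (1) persists.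
* If $|L|+|X_0|>\ell$: move $Y_0$ to $R$, move $W$ to $Z$, and let $X_0$ be the new $U$. Now $|L|$ is unchanged, and the new $|L|+|Z|+|U|$ is at least $|L|+|X_0|>\ell$, so (1) persists.

In both cases the parts $X_0,Y_0$ have no edges between them, and as subsets of the old $U$ they have no edges to the old $L$ and $R$. So there are still no edges between any two of $L,U,R$.

**Step 4: bound the separator.** Since $(X,Y)$ is balanced, after $i$ rounds $|U|\le(2/3)^in$. So the process stops with $U=\emptyset$. The round following the first $i$ rounds happens only if $1\le|U|\le(2/3)^in$, and it adds at most $s(|U|)\le s(\lfloor(2/3)^in\rfloor)$ vertices to $Z$. Hence $|Z|\le S(n)$, and being an integer, $|Z|\le\sigma$.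

**Step 5: correct the size.** At the end (1) says $|L|\le\ell\le|L|+|Z|$. Therefore
$$a-\sigma=\ell\le|L\cup Z|\le\ell+\sigma=a .$$
Choose $Z'\subseteq R$ with $|Z'|=a-|L\cup Z|$, a number between $0$ and $\sigma$. This is possible because $|R|=n-|L\cup Z|\ge a-|L\cup Z|$. Put
$$A=L\cup Z\cup Z',\qquad B=R\cup Z .$$
Then $A\cup B=V(G)$, $|A|=a$, and $A\cap B=Z\cup Z'$ has size at most $2\sigma\le2S(n)$. Finally $A\setminus B=L$ has no edges to $B\setminus A\subseteq R$. $\square$

## Cutting a second time

Suppose now that $G$ on $N=a+b$ vertices has a separation $(A,B)$ with $|A|=a$ and order $t$. Then $|B|=b+t$, not $b$. So one cut compares $g_N$ with $g_ag_{b+t}$, where $t$ depends on the graph, while a Fekete argument wants $g_ag_b$. Deleting the $t$ extra vertices does not help at once. A graph on $b$ vertices may have as many as $2^b$ extensions by one vertex inside the class, as the edgeless graph does in the class of forests. The crude comparison $G_{b+1}\le2^bG_b$ is far too lossy.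

The remedy is not to compare $g_{b+t}$ with $g_b$, but to cut $G[B]$ again, with one side of size exactly $b$. What remains is a third piece $D$, with about as many vertices as the two separators together. It is small, so even a crude bound on the number of graphs on it is affordable.

For example, let $G$ be the cycle $1,2,\dots,6$ and $a=b=3$. Cut with $A=\{1,2,3\}$, $B=\{3,4,5,6,1\}$, so $t=2$. Then $G[B]$ is a path, and $B'=\{3,4,5\}$, $D=\{5,6,1\}$ is a separation of it of order $t'=1$. Here $|D|=3=t+t'$, and each of the six edges lies in one of $G[A],G[B'],G[D]$.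

**Lemma 3.** Let $\mathcal G$ be hereditary and let $\tau$ be nondecreasing such that for every $n$-vertex $G\in\mathcal G$ and every $0\le a\le n$ there is a separation $(A,B)$ of $G$ with $|A|=a$ and order at most $\tau(n)$. Then for all $a,b\ge1$ and $N=a+b$,
$$g_N\ \le\ g_a\,g_b\sum_{q=0}^{\min(N,\lfloor2\tau(N)\rfloor)}N^{2q}g_q .\tag{2}$$

*Proof.*

**Step 1: produce three pieces.** Let $G\in\mathcal G_N$. Take a separation $(A,B)$ with $|A|=a$ and $t=|A\cap B|\le\tau(N)$. Then $|B|=N-a+t=b+t$, which is at most $N$. Since $G[B]\in\mathcal G$ and $b\le|B|$, there is a separation $(B',D)$ of $G[B]$ with $|B'|=b$ and order $t'\le\tau(b+t)\le\tau(N)$. Put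
$$q=|D|=(b+t)-b+t'=t+t'\le2\tau(N);\qquad\text{also } q\le|B|\le N .$$

**Step 2: the pieces determine $G$.** We have $A\cup B'\cup D=[N]$. Every edge of $G$ lies in $G[A]$ or in $G[B]$, and in the latter case in $G[B']$ or in $G[D]$. So $G$ is determined by the sets $A,B',D$ and the three induced subgraphs. After order-preserving relabelling these belong to $\mathcal G_a,\mathcal G_b,\mathcal G_q$. (For $q=0$ there is one choice, matching $g_0=1$.)

**Step 3: count the triples of sets.** Fix $q$ and count triples $(A,B',D)$ of sizes $a,b,q$ with union $[N]$.

* There are $\binom Na=\frac{N!}{a!\,b!}$ choices of $A$.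
* There are $\binom Nq\le N^q/q!$ choices of $D$.
* Given $A$ and $D$, the set $B'$ must contain $[N]\setminus(A\cup D)$, which has $f\ge N-a-q=b-q$ elements. So $B'$ is determined by its remaining $b-f\le q$ elements. Their number is fixed by $A$ and $D$, so there are at most $N^{b-f}\le N^q$ choices.

**Step 4: conclude.** Summing over $q$,
$$G_N\le\sum_q\frac{N!}{a!\,b!}\cdot\frac{N^{2q}}{q!}\,G_aG_bG_q .$$
Dividing by $N!$ gives (2). $\square$

The factorials match exactly: the $a!$, $b!$ and $q!$ are absorbed by $g_a,g_b,g_q$, and the only losses are $N^{2q}$ and $g_q$.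

## Subadditivity up to an error

With $\varphi=\log g$, Lemma 3 gives $\varphi(a+b)\le\varphi(a)+\varphi(b)+F(a+b)$, and for our class $F(N)$ will be of order $\sqrt N\log N$. The usual proof of Fekete's lemma writes $N=jn+r$ and adds blocks of size $n$ one by one. Here that fails. For fixed $n$ the errors add up to $\sum_{i\le j}F(in)$, which is of order $N^{3/2}\log N$ and is not $o(N)$. Instead one doubles, so that large errors are paid only a few times. Some restriction on $F$ is needed: $\varphi(n)=n\log n$ satisfies
$$(a+b)\log(a+b)-a\log a-b\log b\le(a+b)\log2,$$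
yet $\varphi(n)/n\to\infty$. The lemma below is a version of a theorem of de Bruijn and Erdős (1952).

**Lemma 4.** Let $\varphi:\{1,2,\dots\}\to\mathbb R$ and let $F\ge0$ be nondecreasing with $\sum_iF(2^i)2^{-i}<\infty$ and
$$\varphi(a+b)\le\varphi(a)+\varphi(b)+F(a+b)\qquad\text{for all }a,b\ge1 .\tag{3}$$
Let $\sigma(n)=\sum_{i\ge1}2^{-i}F(2^in)$. Then $\sigma(n)<\infty$, $\sigma(n)/n\to0$, the limit $L=\lim\varphi(n)/n\in[-\infty,\infty)$ exists, and $L\le(\varphi(n)+\sigma(n))/n$ for every $n\ge1$.

*Proof.*

**Step 1: $\sigma(n)$ is finite and $o(n)$.** Let $2^k\le n<2^{k+1}$. By monotonicity $F(2^in)/(2^in)\le F(2^{i+k+1})/2^{i+k}$, so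
$$\frac{\sigma(n)}n=\sum_{i\ge1}\frac{F(2^in)}{2^in}\le2\sum_{j\ge k+2}F(2^j)2^{-j}.$$
This is a tail of a convergent series; it is finite and tends to $0$ as $n\to\infty$.

**Step 2: doubling.** Fix $n$. From (3), $\varphi(2^kn)\le2\varphi(2^{k-1}n)+F(2^kn)$. By induction on $k\ge0$,
$$\varphi(2^kn)\le2^k\varphi(n)+\sum_{i=1}^k2^{k-i}F(2^in)\le2^k\bigl(\varphi(n)+\sigma(n)\bigr).\tag{4}$$

**Step 3: reach a general $N$ through binary digits.** Let $N\ge n$, write $N=jn+r$ with $0\le r<n$, and $j=2^{k_1}+\dots+2^{k_p}$ with $k_1<\dots<k_p=m$. Start with $r$ (if $r>0$) and add $2^{k_1}n,2^{k_2}n,\dots$ in this order. The partial sum after adding $2^{k_i}n$ is at most $r+(2^{k_i+1}-1)n<2^{k_i+1}n$, so this addition costs at most $F(2^{k_i+1}n)$ in (3). Together with (4),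
$$\varphi(N)\le j\bigl(\varphi(n)+\sigma(n)\bigr)+C_n+\sum_{i=0}^mF(2^{i+1}n),\qquad C_n=\max_{0<r<n}\max(0,\varphi(r)),\tag{5}$$
with $C_1=0$.

**Step 4: the error is $o(N)$ for fixed $n$.** Put $e_i=F(2^{i+1}n)2^{-i}$. Since $\sum_{i\ge0}e_i=2\sigma(n)<\infty$, we have $e_i\to0$. As $N\ge2^mn$,
$$\frac1N\sum_{i=0}^mF(2^{i+1}n)\le\frac1n\sum_{i=0}^m2^{i-m}e_i .$$
Given $\eta>0$, let $e_i\le\eta$ for $i\ge i_0$. The terms with $i\ge i_0$ contribute at most $2\eta$ to $\sum_i2^{i-m}e_i$, and the finitely many others tend to $0$ as $m\to\infty$. Since $m\to\infty$ as $N\to\infty$, the error tends to $0$.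

**Step 5: conclude.** Divide (5) by $N$ and let $N\to\infty$; since $j/N\to1/n$,
$$\limsup_{N\to\infty}\frac{\varphi(N)}N\le\frac{\varphi(n)+\sigma(n)}n\qquad\text{for every }n\ge1 .$$
In particular the lim sup is less than $\infty$. Taking $\liminf_n$ on the right and using $\sigma(n)/n\to0$ gives $\limsup\le\liminf$. So the limit $L$ exists, and the displayed inequality is the last claim. $\square$

## Proof of Theorem 1

**Step 1: dispose of finite classes.** If $G_m=0$ for some $m\ge1$, then $G_n=0$ for all $n\ge m$, because $\mathcal G$ is hereditary. Then $\gamma=0$ is a limit and the lower bound reads $G_n\ge0$. So assume $G_n>0$ for all $n$, which makes $\varphi(n)=\log g_n$ finite.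

**Step 2: get separators.** Since $\mathcal G$ is proper, there is a graph $H\notin\mathcal G$, with $h$ vertices say. If a graph in $\mathcal G$ had a $K_h$ minor, then $K_h\in\mathcal G$ and hence its subgraph $H\in\mathcal G$, a contradiction. So Fact B applies to every graph in $\mathcal G$, and Lemma 2 applies with $s(n)=h^{3/2}\sqrt n$. Since $1/(1-\sqrt{2/3})<6$,
$$S(n)\le h^{3/2}\sqrt n\sum_{i\ge0}(2/3)^{i/2}\le6h^{3/2}\sqrt n .$$
So every $n$-vertex graph in $\mathcal G$ has, for each $0\le a\le n$, a separation with $|A|=a$ and order at most $\tau(n)=12h^{3/2}\sqrt n$.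

**Step 3: compute the error $F$.** By Fact A there is $c\ge1$ with $g_q\le c^q$ for all $q\ge0$. Let $a,b\ge1$, $N=a+b$, $Q=\lfloor2\tau(N)\rfloor$. Lemma 3 gives
$$g_N\le g_ag_b\sum_{q=0}^Q(cN^2)^q\le g_ag_b\,(Q+1)(cN^2)^Q .$$
Now $Q\le24h^{3/2}\sqrt N$, $\log(Q+1)\le Q$, and $1\le\log N/\log2$ because $N\ge2$. So
$$\log\bigl((Q+1)(cN^2)^Q\bigr)\le Q\,(1+\log c+2\log N)\le K_0\sqrt N\log N,\qquad K_0=24h^{3/2}\Bigl(2+\frac{1+\log c}{\log2}\Bigr).$$
Thus (3) holds with $F(N)=K_0\sqrt N\log N$.

**Step 4: apply Lemma 4.** $F$ is nonnegative and nondecreasing on the positive integers, and $\sum_i2^{-i}F(2^i)=K_0\log2\sum_ii\,2^{-i/2}<\infty$. So $\frac1n\log g_n\to L\in[-\infty,\infty)$, that is, $g_n^{1/n}\to e^L$, and $e^L=\gamma$.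

**Step 5: the lower bound.** Lemma 4 also gives $nL\le\log g_n+\sigma(n)$, that is, $g_n\ge\gamma^ne^{-\sigma(n)}$ (trivially so if $L=-\infty$). For $n\ge2$ we have $\log2\le\log n$, hence
$$\sigma(n)=K_0\sqrt n\sum_{i\ge1}2^{-i/2}(\log n+i\log2)\le K\sqrt n\log n,\qquad K=K_0\sum_{i\ge1}(1+i)2^{-i/2}<\infty .\qquad\blacksquare$$

## Hereditary classes with small separators, labelled and unlabelled

The proof of Theorem 1 used minor-closure only through separators and Fact A. We now remove Fact A and treat unlabelled counting at the same time. Let $U_n$ be the number of isomorphism types of $n$-vertex graphs in $\mathcal G$, with $U_0:=1$. Below, $x_n$ denotes either $G_n/n!$ or $U_n$.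

**Theorem 5.** Let $\mathcal G$ be a hereditary class and let $\tau\ge1$ be nondecreasing with $\sum_n\tau(n)\frac{\log n}{n^2}<\infty$. Suppose that for every $n$-vertex $G\in\mathcal G$ and every $0\le a\le n$, $G$ has a separation $(A,B)$ with $|A|=a$ and order at most $\tau(n)$. Then:

1. $x_n\le c^n$ for some $c$ (smallness is a conclusion, not a hypothesis).
2. $\xi=\lim x_n^{1/n}$ exists and is finite.
3. $x_n\ge\xi^ne^{-\sigma(n)}$ for all $n\ge1$, where $\sigma(n)=\sum_{i\ge1}2^{-i}F(2^in)=o(n)$ and
$$F(n)=\log(2\tau(n)+1)+2\tau(n)\bigl(2\log(2n)+\log\max(c,1)\bigr).$$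

The hypothesis holds whenever every $n$-vertex graph in $\mathcal G$ has a balanced separation of order at most $s(n)$, with $s\ge1$ nondecreasing and $\sum_ns(n)\frac{\log n}{n^2}<\infty$. For example, $s(n)=O(n^{1-\delta})$ or $s(n)=O(n/(\log n)^{2+\delta})$ with $\delta>0$.

In the examples one replaces $s$ by a nondecreasing majorant of the same order that is at least $1$. In the second example the series is then bounded by a constant multiple of $\sum_n1/(n(\log n)^{1+\delta})$, up to finitely many terms.

*Proof.*

**Step 1: pass to dyadic sums.** For nondecreasing $f\ge0$,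
$$\sum_n\frac{f(n)}{n^2}<\infty\iff\sum_kf(2^k)2^{-k}<\infty ,\tag{6}$$
because the block $2^k\le n<2^{k+1}$ contributes at least $2^kf(2^k)/4^{k+1}=\frac14f(2^k)2^{-k}$ and at most $2^kf(2^{k+1})/4^k=2f(2^{k+1})2^{-(k+1)}$. In particular the hypothesis gives $\sum_k\tau(2^k)k2^{-k}<\infty$, and hence also $\sum_k\tau(2^k)2^{-k}<\infty$.

**Step 2: two recursions.** For $a,b\ge1$ and $N=a+b$ we claim
$$x_N\le\sum_{0\le t\le\tau(N),\,t\le a}N^{2t}\,x_a\,x_{b+t},\tag{7}$$
$$x_N\le x_a\,x_b\sum_{0\le q\le\min(N,2\tau(N))}(2N)^{2q}x_q .\tag{8}$$
The first comes from one cut and will give smallness; the second comes from two cuts and will give the limit.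

*Labelled case.* (8) follows from Lemma 3. For (7), there are $\binom Na\binom at$ pairs $(A,B)$ with $A\cup B=[N]$, $|A|=a$, $|A\cap B|=t$, and then $|B|=b+t\le N$. So $G_N\le\sum_t\binom Na\binom atG_aG_{b+t}$. After division by $N!$ the coefficient of $g_ag_{b+t}$ is $\binom at\frac{(b+t)!}{b!}\le N^t\cdot N^t$.

*Unlabelled case.* For (7), take a separation $(A,B)$ with $|A|=a$ and order $t\le\tau(N)$. Up to isomorphism, $G$ is obtained from disjoint copies of $G[A]$ and $G[B]$ by identifying $t$ pairs of vertices. For given isomorphism types there are at most $(a(b+t))^t\le N^{2t}$ choices of the pairs. For (8), take $A,B',D$ as in Lemma 3. Then $G$ is the quotient of the disjoint union of copies of $G[A],G[B'],G[D]$ by the equivalence relation "same vertex of $G$", which has $N=a+b$ classes on $a+b+q$ elements. Choosing a spanning tree on each class shows that such a relation is generated by $(a+b+q)-(a+b)=q$ pairs. So there are at most $(N+q)^{2q}\le(2N)^{2q}$ choices.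

**Step 3: a halving inequality.** Let
$$\psi(N)=\max_{1\le m\le N}\log\max(1,x_m),\quad E(N)=\log(\tau(N)+1)+2\tau(N)\log N,\quad \varepsilon(N)=\frac{1+2\tau(N)}N .$$
Both $\psi$ and $E$ are nondecreasing. We claim that for $N\ge2$
$$\psi(N)\le2\psi\Bigl(\Bigl\lfloor\tfrac N2(1+\varepsilon(N))\Bigr\rfloor\Bigr)+E(N).\tag{9}$$
The right side is nonnegative, and $x_1\le1$, so it suffices to bound $\log x_m$ for $2\le m\le N$. Apply (7) to $m$ with $a=\lfloor m/2\rfloor$, $b=\lceil m/2\rceil$. The sum has at most $\tau(m)+1$ terms, each with coefficient at most $m^{2\tau(m)}$, and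
$$a,\ b+t\ \le\ \frac{m+1}2+\tau(m)\ \le\ \frac{N+1+2\tau(N)}2=\frac N2(1+\varepsilon(N)).$$
This gives (9).

**Step 4: $\varepsilon(N)\to0$.** By monotonicity $\sum_{N\le n<2N}\tau(n)/n^2\ge N\tau(N)/(4N^2)=\tau(N)/(4N)$. The left side tends to $0$ since $\sum\tau(n)/n^2<\infty$, by Step 1 and (6). Choose $N_0\ge2$ with $\varepsilon(N)\le\frac13$ for all $N\ge N_0$.

**Step 5: iterate.** Given $N\ge N_0$, let $M_0=N$ and $M_{i+1}=\lfloor\frac{M_i}2(1+\varepsilon(M_i))\rfloor$ as long as $M_i\ge N_0$; let $M_p$ be the first term below $N_0$. Then $1\le M_{i+1}\le\frac23M_i$. (The lower bound holds since $\frac{M_i+1+2\tau(M_i)}2\ge\frac52$.) With $\rho_i=\psi(M_i)/M_i$, inequality (9) and $2M_{i+1}\le M_i(1+\varepsilon(M_i))$ give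
$$\rho_i\le\frac{2M_{i+1}}{M_i}\rho_{i+1}+\frac{E(M_i)}{M_i}\le(1+\varepsilon(M_i))\rho_{i+1}+\frac{E(M_i)}{M_i}\qquad(0\le i<p).$$
Unrolling, and using $\rho_p\le\psi(M_p)\le\psi(N_0)$ and $1+\varepsilon\le e^{\varepsilon}$,
$$\rho_0\le\exp\Bigl(\sum_{i<p}\varepsilon(M_i)\Bigr)\Bigl(\psi(N_0)+\sum_{i<p}\frac{E(M_i)}{M_i}\Bigr).$$

**Step 6: the sums are bounded independently of $N$.** Each interval $[2^k,2^{k+1})$ contains at most two of the $M_i$, because $M_{i+2}\le\frac49M_i<\frac12M_i$. For $M$ in this interval
$$\frac{E(M)}M\le2E(2^{k+1})2^{-(k+1)},\qquad\varepsilon(M)\le2\bigl(1+2\tau(2^{k+1})\bigr)2^{-(k+1)} .$$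
Since $E(n)\le\tau(n)(1+2\log n)$, both are summable over $k$ by Step 1. So $\psi(N)/N$ is bounded for $N\ge N_0$, and for $N<N_0$ it is at most $\psi(N_0)$. Hence $x_n\le c^n$ for some $c\ge1$, which is item 1.

**Step 7: the limit.** First, $F$ is nondecreasing, and $\log(2\tau+1)\le2\tau$ shows that $F(2^i)$ is at most a constant times $\tau(2^i)(i+1)$. So $\sum_iF(2^i)2^{-i}<\infty$, and Step 1 of the proof of Lemma 4 gives $\sigma(n)=o(n)$. If $x_m=0$ for some $m\ge1$, then $x_n=0$ for all $n\ge m$, so $\xi=0$ and the claims are trivial. Otherwise insert $x_q\le\max(c,1)^q$ in (8). There are at most $2\tau(N)+1$ terms, each at most $\bigl((2N)^2\max(c,1)\bigr)^{2\tau(N)}$. So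
$$\log x_N\le\log x_a+\log x_b+F(N).$$
Lemma 4 with $\varphi(n)=\log x_n$ gives items 2 and 3; $\xi\le c$ is finite.

**Step 8: balanced separations suffice.** By Lemma 2 we may take $\tau=2S$, which is nondecreasing and at least $2s\ge1$ on the positive integers. Each $[2^j,2^{j+1})$ contains at most two of the numbers $(2/3)^i2^k$, since $(2/3)^2<\frac12$. So $S(2^k)\le2\sum_{j=0}^ks(2^{j+1})$. Using $\sum_{k\ge j}k2^{-k}=(j+1)2^{1-j}$,
$$\sum_kS(2^k)k2^{-k}\le2\sum_js(2^{j+1})\sum_{k\ge j}k2^{-k}=2\sum_js(2^{j+1})(j+1)2^{1-j}=8\sum_js(2^{j+1})(j+1)2^{-(j+1)} .$$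
The last sum is finite by (6) with $f(n)=s(n)\log n$. Applying (6) once more with $f(n)=\tau(n)\log n$, we get $\sum_n\tau(n)\frac{\log n}{n^2}<\infty$. $\blacksquare$

## Sharper error terms when a planar graph or a forest is excluded

**Corollary 6.** Let $\mathcal G$ be a proper minor-closed class. Then both $(G_n/n!)^{1/n}$ and $U_n^{1/n}$ converge. With $\xi$ the corresponding limit and some constant $K$, for $n\ge2$:

* always $x_n\ge\xi^ne^{-K\sqrt n\log n}$;
* if some planar graph is not in $\mathcal G$: $x_n\ge\xi^ne^{-K(\log n)^2}$;
* if some forest is not in $\mathcal G$: $x_n\ge\xi^nn^{-K}$.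

We recall two standard notions. A *tree decomposition* of $G$ assigns to each node of a tree a *bag*, a set of vertices of $G$. Each vertex and each edge of $G$ must lie in some bag, and for each vertex the nodes whose bags contain it must form a connected subtree. The *treewidth* is the least possible value of (largest bag size) $-1$. If the tree is required to be a path, we speak of *path decompositions* and *pathwidth*. For the path $1,2,\dots,n$ with $n\ge2$, the bags $\{1,2\},\{2,3\},\dots,\{n-1,n\}$ show that the pathwidth is at most $1$.

The facts we cite are these. If $\mathcal G$ is minor-closed and misses a planar graph, its treewidth is bounded (Robertson–Seymour, Graph Minors V, *JCTB* 41 (1986)). Graphs of treewidth at most $w$ have balanced separations of order at most $w+1$ (Robertson–Seymour, Graph Minors II, *J. Algorithms* 7 (1986)). If $\mathcal G$ is minor-closed and misses a forest, its pathwidth is bounded (Robertson–Seymour, Graph Minors I, *JCTB* 35 (1983)).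

*Proof.* In each case we find $\tau$, apply Theorem 5, and estimate $\sigma$. For this note that
$$F(n)=O\bigl(\tau(n)\log(2n)\bigr),\qquad\log(2\cdot2^in)=(i+1)\log2+\log n\le(i+2)\log n\quad(n\ge2).\tag{10}$$

**General case.** As in Step 2 of the proof of Theorem 1, we may take $\tau(n)=12h^{3/2}\sqrt n$, which is at least $1$ and satisfies the summability hypothesis. By (10), $F(n)=O(\sqrt n\log(2n))$ and, for $n\ge2$, $\sigma(n)=O\bigl(\sum_i2^{-i}2^{i/2}\sqrt n\,(i+2)\log n\bigr)=O(\sqrt n\log n)$. In particular both limits exist.

**A planar graph is excluded.** Let $w$ bound the treewidth. Lemma 2 with $s=w+1$ has at most $1+\log_{3/2}n$ terms in $S(n)$, so we may take $\tau(n)=2(w+1)(1+\log_{3/2}n)$. Then $F(n)=O((\log2n)^2)$, and by (10) $\sigma(n)=O\bigl(\sum_i2^{-i}(i+2)^2(\log n)^2\bigr)=O((\log n)^2)$ for $n\ge2$.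

**A forest is excluded.** Let $w$ bound the pathwidth. Take a path decomposition $W_1,\dots,W_m$ with bags of size at most $w+1$. Refine it so that $|W_1|\le1$ and $|W_{i+1}\setminus W_i|\le1$: insert $W_i\cap W_{i+1}$ between consecutive bags, then go from $W_i\cap W_{i+1}$ to $W_{i+1}$ by adding vertices one at a time, and build up the first bag from a single vertex in the same way. All new sets are subsets of old bags, and every vertex still occupies an interval of bags.

Now prescribe the size directly, without Lemma 2. The sets $A_i=W_1\cup\dots\cup W_i$ grow by at most one vertex per step, start with $|A_1|\le1$ and end at all of $V(G)$. So for each $1\le a\le n$ some $|A_i|=a$. The pair $(A_i,\,W_i\cup\dots\cup W_m)$ is a separation, because each edge lies in some bag $W_j$ with $j\le i$ or $j\ge i$. Its intersection is $W_i$, because a vertex in some $W_j$ with $j\le i$ and in some $W_k$ with $k\ge i$ lies in $W_i$. For $a=0$ take $(\emptyset,V(G))$. So $\tau(n)=w+1$ works, $F(n)=O(\log(2n))$, and by (10) $\sigma(n)=O(\log n)$ for $n\ge2$. $\blacksquare$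

## A subgraph-closed class with separators of order $2n/\log n+2$ and no growth constant

**Proposition 7.** There is a class closed under taking subgraphs, with all degrees at most $3$ and $G_n\le C^nn!$, in which every $n$-vertex graph ($n\ge2$) has a balanced separation of order at most $2n/\log n+2$, but which has no growth constant.

So the exponent $2+\delta$ of $\log n$ in Theorem 5 cannot be replaced by $1$. These notes do not determine what happens between $n/\log n$ and $n/(\log n)^{2+\delta}$. The proposition also shows that "small and subgraph-closed" alone is not sufficient for a growth constant.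

The plan is to take cubic graphs, of which there are about $M^{M/2}$ after division by $M!$, and to subdivide their edges about $\log M$ times. Then the number of vertices becomes proportional to $M\log M$, and the count becomes just exponential in that number. At sizes just above one family and far below the next, only trees of a very simple form are available.

*Proof.*

**Step 1: the construction.** Subdividing an edge $\ell$ times means replacing it by a path with $\ell$ inner vertices. For even $M_k\ge4$ let
$$\ell_k=\lceil\log M_k\rceil,\qquad N_k=M_k+\tfrac32M_k\ell_k .$$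
Choose $M_1=4$ (so $\ell_1=2$, $N_1=16$) and then $M_k$ so large that $\ell_k>N_{k-1}+1$. Let $\mathcal H_k$ be the set of all graphs obtained from simple cubic graphs on $M_k$ vertices by subdividing every edge exactly $\ell_k$ times. A cubic graph on $M_k$ vertices has $\frac32M_k$ edges, so these graphs have $N_k$ vertices. Call the original vertices *branch vertices*; they are exactly the vertices of degree $3$. Let $\mathcal G$ be the class of all graphs isomorphic to subgraphs of members of $\bigcup_k\mathcal H_k$. It is closed under subgraphs and has degrees at most $3$. For later use,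
$$N_k\le e^{\ell_k}\bigl(1+\tfrac32\ell_k\bigr)\le e^{3\ell_k}.\tag{11}$$

The class is not minor-closed, as Theorem 1 demands. Cycles in members of $\mathcal H_k$ have length at least $3(\ell_k+1)\ge9$, so the triangle is not in $\mathcal G$, while it is a minor of the subdivided $K_4$ in $\mathcal H_1$.

**Step 2: few independent cycles.** The *cycle rank* of a graph is (edges) $-$ (vertices) $+$ (components), the number of edges outside a spanning forest; forests have rank $0$ and a cycle has rank $1$. The *2-core* is what remains after repeatedly deleting vertices of degree at most $1$; a cycle with a pendant path has that cycle as its 2-core. Deleting an isolated vertex or a leaf does not change the cycle rank, so a graph and its 2-core have the same cycle rank.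

Let $J$ be an $n$-vertex subgraph of a member $H$ of $\mathcal H_k$, let $r$ be its cycle rank and $K$ its 2-core. We show
$$r\le\frac{2n}{3\ell_k}.\tag{12}$$
If $K$ is empty, $r=0$. Otherwise all degrees in $K$ are $2$ or $3$. Let $m$ be the number of vertices of degree $3$, $v$ the number of vertices and $\kappa$ the number of components of $K$. Then $K$ has $v+\frac m2$ edges, so $r=\frac m2+\kappa$.

If $K$ contains an edge of a subdivided path of $H$, it contains the whole path, since inner vertices have degree $2$ in $H$ and at least $2$ in $K$. A degree-3 vertex of $K$ is a branch vertex, and it is an end of three full subdivided paths in $K$; each path has two ends. So $K$ contains at least $\frac32m$ full paths. Their inner vertices are distinct, so $\frac32m\ell_k\le n$, that is, $\frac m2\le\frac n{3\ell_k}$. Each component of $K$ contains a cycle. It runs through full subdivided paths corresponding to a cycle of a simple graph, so its length is at least $3(\ell_k+1)$. Hence $\kappa\le\frac n{3\ell_k}$, and (12) follows.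

**Step 3: a forest has a balanced separation of order at most $2$.** In fact order $1$ suffices. Let $T$ be a forest on $n\ge1$ vertices. We first find a set $P$ of at most one vertex such that all components of $T-P$ have at most $n/2$ vertices. If no component of $T$ has more than $n/2$ vertices, take $P=\emptyset$. Otherwise let $T'$ be the component with more than $n/2$ vertices, and choose $v\in T'$ so that the largest component of $T'-v$ is as small as possible. Suppose that the largest component $C$ had more than $n/2$ vertices, and let $v'\in C$ be the neighbor of $v$. The components of $T'-v'$ are one containing $v$, with $|T'|-|C|<n/2$ vertices, and others properly contained in $C$. All are smaller than $C$, contradicting the choice of $v$. So $P=\{v\}$ works.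

Now split the components of $T-P$ into two groups with at most $\frac23n$ vertices each. If some component has more than $n/3$ vertices, let it be one group; it has at most $n/2$ vertices, and the rest has fewer than $\frac23n$. Otherwise all have at most $n/3$ vertices. Collect components until the total first exceeds $n/3$. That total is at most $\frac23n$, and the rest has fewer than $\frac23n$. If it never exceeds $n/3$, put everything in one group. Adding $P$ to both groups gives the separation.

**Step 4: separators in $\mathcal G$.** Let $J$ be an $n$-vertex graph in $\mathcal G$, $n\ge2$, a subgraph of a member of $\mathcal H_k$. Then $n\le N_k$, so $\log n\le3\ell_k$ by (11). Choose a spanning forest of $J$ and let $Z$ contain one end of each of the $r$ other edges. By (12),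
$$|Z|\le r\le\frac{2n}{3\ell_k}\le\frac{2n}{\log n},$$
and $J-Z$ is a forest. Let $(X,Y)$ be a balanced separation of $J-Z$ of order at most $2$ (with $X=Y=\emptyset$ if $J-Z$ is empty). Then $(X\cup Z,Y\cup Z)$ is a separation of $J$. Its differences are $X\setminus Y$ and $Y\setminus X$, of size at most $\frac23n$, and its order is at most $2n/\log n+2$.

**Step 5: smallness.** An isomorphism type has at most $n!$ labellings, so $G_n/n!\le U_n$, and it suffices to bound $U_n$. There are at most $4^n$ unlabelled forests on $n$ vertices: root each component, join the roots to a new root, and choose a plane order. The forest is recovered by deleting the new root, and the number of plane rooted trees on $n+1$ vertices is a Catalan number, at most $4^n$.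

Suppose an $n$-vertex graph in $\mathcal G$ is not a forest and is a subgraph of a member of $\mathcal H_k$. By (12) with $r\ge1$, $\ell_k\le n\le N_k$. Since $\ell_{k+1}>N_k$ for all $k$, the intervals $[\ell_k,N_k]$ are disjoint, so $n$ determines $k$. The graph arises from a spanning forest by adding $r\le2n/(3\ell_k)$ edges, in at most $n^{2r}$ ways, and
$$2r\log n\le\frac{4n}{3\ell_k}\cdot3\ell_k=4n .$$
There are at most $n+1$ values of $r$, and $r=0$ accounts for the forests. So in all cases $U_n\le4^n(n+1)e^{4n}\le C^n$ with $C=8e^4$.

**Step 6: sizes with few graphs.** For $k\ge2$ let $n_k=N_{k-1}+1<\ell_k$. A graph in $\mathcal G$ with $n_k$ vertices is a subgraph of a member of some $\mathcal H_j$, and $N_j\ge n_k>N_{k-1}$ forces $j\ge k$. It has fewer than $\ell_k\le\ell_j$ vertices. So it contains no full subdivided path: no component contains two branch vertices, and there is no cycle. Each component is a tree in which at most one vertex has degree $3$ and all others have degree at most $2$. It is therefore a path or a subdivision of $K_{1,3}$.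

On $m$ vertices there is one unlabelled path, and there are at most $m^2$ unlabelled subdivisions of $K_{1,3}$, since two of the three leg lengths determine the third. So there are at most $m!(1+m^2)$ such labelled trees. By the exponential formula,
$$\frac{G_{n_k}}{n_k!}\le[x^{n_k}]\,f(x),\qquad f(x)=\exp\Bigl(\sum_{m\ge1}(1+m^2)x^m\Bigr).$$
The function $f$ is analytic in $|x|<1$ with nonnegative coefficients, so $[x^n]f\le f(\rho)\rho^{-n}$ for every $0<\rho<1$. Hence $\limsup_k(G_{n_k}/n_k!)^{1/n_k}\le1$.

**Step 7: sizes with many graphs.** Let $M=M_k$, $N=N_k$. Let $H$ be a simple cubic graph on $M$ vertices and $H'$ its subdivision in $\mathcal H_k$. Isomorphisms between subdivisions preserve degree-3 vertices and the subdivided paths between them, so they induce isomorphisms of the underlying cubic graphs. Conversely, since the cubic graphs are simple, an isomorphism of them extends in exactly one way, sending the path for $uv$ to the path for the image of $uv$ with matching ends. So nonisomorphic $H$ give nonisomorphic $H'$, and $|\mathrm{Aut}(H')|=|\mathrm{Aut}(H)|$. An unlabelled graph $H'$ on $N$ vertices has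 $N!/|\mathrm{Aut}(H')|$ labellings. Summing over unlabelled cubic $H$ on $M$ vertices,
$$\frac{G_N}{N!}\ge\sum_H\frac1{|\mathrm{Aut}(H)|}=\frac{\#\{\text{labelled cubic graphs on }M\text{ vertices}\}}{M!}.$$
By Bender–Canfield (*JCTA* 24 (1978)) the numerator is asymptotic to $e^{-2}\frac{(3M)!}{(3M/2)!\,288^{M/2}}$. By Stirling's formula the logarithm of the right side is
$$\bigl(3-\tfrac32-1\bigr)M\log M+O(M)=\tfrac12M\log M+O(M),$$
while $N=M+\frac32M\lceil\log M\rceil=\frac32M\log M+O(M)$. The quotient tends to $\frac13$ as $k\to\infty$. Together with Step 6,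
$$\limsup_n\left(\frac{G_n}{n!}\right)^{1/n}\ge e^{1/3}>1\ge\liminf_n\left(\frac{G_n}{n!}\right)^{1/n},$$
so $\mathcal G$ has no growth constant. $\blacksquare$
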